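# The volume of a Minkowski sum when the mixed volume is fixed

## Dilates of one body

Take a convex body $K\subset\mathbb R^n$, $n\ge 2$, with $\mathrm{Vol}(K)=1$, and take dilates $K_i=\lambda_iK$, $i=1,\dots,n$. Suppose that each has volume at least $1$, that is, $\lambda_i\ge 1$. The Minkowski sum $A+B=\{a+b\mid a\in A,\ b\in B\}$ satisfies $\lambda K+\mu K=(\lambda+\mu)K$ for convex $K$ and $\lambda,\mu\ge 0$, so
$$\mathrm{Vol}(K_1+\dots+K_n)=(\lambda_1+\dots+\lambda_n)^n .$$
Fix the product $m=\lambda_1\cdots\lambda_n$. How large can this volume be? Write $\lambda_i=1+(\lambda_i-1)$ and expand the product. All terms are nonnegative, so keeping only the constant and the linear ones gives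
$$\prod_{i=1}^n\lambda_i\ \ge\ 1+\sum_{i=1}^n(\lambda_i-1)\qquad(\lambda_i\ge 1), \tag{1}$$
which says $\sum\lambda_i\le m+n-1$. Hence
$$\mathrm{Vol}(K_1+\dots+K_n)\le(m+n-1)^n .$$
If two of the $\lambda_i$ exceed $1$, then the expansion contains the positive term $(\lambda_i-1)(\lambda_j-1)$, and (1) is strict. If at most one exceeds $1$, there are no further nonzero terms, and (1) is an equality. So among dilates the maximum is reached exactly when one body is $mK$ and the others are $K$.

What changes when the $K_i$ are arbitrary convex bodies of volume at least $1$, with different shapes? The product $\lambda_1\cdots\lambda_n$ has a natural replacement, the mixed volume $V(K_1,\dots,K_n)$. Is the same bound still true? The talk "Maximizing volume of Minkowski sum in terms of mixed volume" poses this as a conjecture, and states that it is known for $n=2,3$ and that for each $n$ there is a bound $C_nm^n$ with $C_n$ depending only on $n$. We shall prove the conjecture for every $n\ge2$, and find the equality cases.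

What we lose is clear. For dilates, $\mathrm{Vol}(\sum x_iK_i)^{1/n}$ is the linear form $\sum\lambda_ix_i$, and the coefficients of this form multiply to the mixed volume. For general bodies there is no linear form in sight. The proof will produce one.

## Mixed volumes and the statements

A convex body is a nonempty compact convex set.

**Definition (mixed volume).** $V(K_1,\dots,K_n)$ is the unique function of $n$ convex bodies in $\mathbb R^n$ that is symmetric, multilinear with respect to Minkowski addition (with nonnegative coefficients), and satisfies $V(K,\dots,K)=\mathrm{Vol}(K)$.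

We write $K[d]$ for $K$ repeated $d$ times. Multilinearity gives, for $x\in\mathbb R^n_{\ge 0}$,
$$f(x):=\mathrm{Vol}\Big(\sum_i x_iK_i\Big)=\sum_{i_1,\dots,i_n=1}^n V(K_{i_1},\dots,K_{i_n})\,x_{i_1}\cdots x_{i_n}. \tag{2}$$
So $f$ is a homogeneous polynomial of degree $n$, and its coefficient at $x_1x_2\cdots x_n$ is $n!\,V(K_1,\dots,K_n)$. For $n=2$ this reads $\mathrm{Vol}(A+B)=\mathrm{Vol}(A)+2V(A,B)+\mathrm{Vol}(B)$.

**Example (boxes).** Let $K_i=\prod_{j=1}^n[0,a_{ij}]$. Then $\sum_i x_iK_i=\prod_j[0,\sum_i a_{ij}x_i]$, so $f(x)=\prod_j\big(\sum_i a_{ij}x_i\big)$. The coefficient of $x_1\cdots x_n$ is obtained by choosing a different $i$ for each $j$. It is therefore the permanent of $(a_{ij})$, and $V(K_1,\dots,K_n)=\mathrm{per}(a_{ij})/n!$. For two rectangles $[0,a]\times[0,b]$ and $[0,c]\times[0,d]$ we get $\frac12(ad+bc)$.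

We use the following standard facts, all in R. Schneider, *Convex Bodies: The Brunn–Minkowski Theory*, 2nd ed., Ch. 5–7.

- Mixed volumes are multilinear for nonnegative Minkowski combinations, translation invariant, and positive for bodies with nonempty interior.
- **(AF)** Aleksandrov–Fenchel: $V(A,B,\mathcal C)^2\ge V(A,A,\mathcal C)\,V(B,B,\mathcal C)$ for every $(n-2)$-tuple $\mathcal C$ of convex bodies.
- **(BM)** Brunn–Minkowski: $\mathrm{Vol}((1-t)A+tB)^{1/n}\ge(1-t)\mathrm{Vol}(A)^{1/n}+t\,\mathrm{Vol}(B)^{1/n}$ for $0\le t\le1$. For bodies with interior points and $0<t<1$, equality holds if and only if $A,B$ are homothetic, that is, $A=cB+\tau$ with $c>0$, $\tau\in\mathbb R^n$.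

Applying (BM) with $t=\frac12$ to $2A,2B$ gives the additive form $\mathrm{Vol}(A+B)^{1/n}\ge\mathrm{Vol}(A)^{1/n}+\mathrm{Vol}(B)^{1/n}$, with the same equality case.

Finally, the support function $h_K(u)=\max_{y\in K}\langle u,y\rangle$ determines $K$. It satisfies $h_{aA+bB}=ah_A+bh_B$ for $a,b\ge0$, and $h_{K+\tau}=h_K+\langle\tau,\cdot\rangle$. The support function of the point $\tau$ is $\langle\tau,\cdot\rangle$.

**Theorem 1.** Let $n\ge2$, let $K_1,\dots,K_n\subset\mathbb R^n$ be convex bodies with $\mathrm{Vol}(K_i)\ge1$ for all $i$, and let $m=V(K_1,\dots,K_n)$. Then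
$$\mathrm{Vol}(K_1+\dots+K_n)\le(m+n-1)^n .$$
Equality holds if and only if, up to relabeling and translating the $K_i$ individually, $K_1=mK$ and $K_2=\dots=K_n=K$ with $\mathrm{Vol}(K)=1$.

**Theorem 2.** Let $n\ge 2$, $1\le k\le n$, let $d_1,\dots,d_k\ge1$ be integers with $\sum d_i=n$, let $w_1,\dots,w_k>0$, and let $L_1,\dots,L_k\subset\mathbb R^n$ be convex bodies with $\mathrm{Vol}(L_i)\ge w_i^n$. Put $m=V(L_1[d_1],\dots,L_k[d_k])$ and $M=m/\prod_iw_i^{d_i}$. Then $M\ge1$, and for all $x\in\mathbb R^k_{\ge0}$
$$\mathrm{Vol}\Big(\sum_{i=1}^kx_iL_i\Big)^{1/n}\le\sum_{i=1}^kw_ix_i+\max_{1\le i\le k}w_ix_i\big(M^{1/d_i}-1\big).$$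
For all given $d_i,w_i,x$ and all $M\ge1$ this bound is attained.

With $k=n$ and $d_i=w_i=x_i=1$, Theorem 2 gives the inequality of Theorem 1.

## The plane, and the trouble with bounding terms one by one

For $n=2$ the inequality can be done by hand. Let $a=\mathrm{Vol}(A)\ge1$, $b=\mathrm{Vol}(B)\ge1$ and $m=V(A,B)$. For $n=2$, (AF) says $ab\le m^2$. Also $(a-1)(b-1)\ge0$ says $a+b\le1+ab$. Hence
$$\mathrm{Vol}(A+B)=a+b+2m\le 1+ab+2m\le1+m^2+2m=(m+1)^2 .$$

A sensible plan for $n\ge3$ is to expand $\mathrm{Vol}(\sum K_i)$ by (2) and bound every mixed volume that occurs by a function of $m$. Look at $n=3$, with $V_{ijk}=V(K_i,K_j,K_k)$: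
$$\mathrm{Vol}(K_1+K_2+K_3)=\sum_iV_{iii}+3\sum_{i\ne j}V_{iij}+6m .$$
Take $K_i=mK$ for one index $i$ and $K$ for the other two, with $\mathrm{Vol}(K)=1$ and $m\ge 1$. The mixed volume is $m$, while $V_{iii}=m^3$ and $V_{iij}=m^2$. So an upper bound for $V_{iii}$ alone in terms of $m$ cannot be better than $m^3$, and one for $V_{iij}$ alone cannot be better than $m^2$. There are three terms of the first kind and six of the second, so the sum of such separate bounds is at least $3m^3+18m^2+6m$. Now
$$3m^3+18m^2+6m-(m+2)^3=2m^3+12m^2-6m-8$$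
vanishes at $m=1$ and has derivative $6m^2+24m-6>0$ for $m\ge1$. So for every $m>1$ bounding term by term misses the target.

The reason is that the coefficients cannot all be large at once. In the plane, the trade-off was kept in the one relation $ab\le m^2$. For larger $n$ there are many coefficients and many relations of type (AF), and we need a way to keep the trade-off without handling all the coefficients.

## Linear majorants of the $n$-th root of the volume

From now on $K_1,\dots,K_n$ are convex bodies of positive volume, and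
$$g(x)=f(x)^{1/n},\qquad v_i=\mathrm{Vol}(K_i)^{1/n}>0,\qquad m=V(K_1,\dots,K_n).$$
The function $g$ is $1$-homogeneous. Since
$$(1-t)\sum x_iK_i+t\sum y_iK_i=\sum\big((1-t)x_i+ty_i\big)K_i,$$
(BM) shows that $g$ is concave on $\mathbb R^n_{\ge0}$. The additive form of (BM), used repeatedly, gives
$$g(x)\ge\sum_iv_ix_i\qquad(x\in\mathbb R^n_{\ge0}). \tag{3}$$

Imitating the case of dilates with the numbers $v_i$ in place of $\lambda_i$ fails at once: (3) bounds $g$ from below, and we need a bound from above. But $g$ is concave, and a concave function lies below its tangent planes.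

**Definition (linear majorant).** A linear majorant of $g$ is a vector $\lambda\in\mathbb R^n$ with $g(x)\le\sum\lambda_ix_i$ for all $x\in\mathbb R^n_{\ge0}$.

If $\lambda$ is a linear majorant, then $x=e_i$ gives $\lambda_i\ge v_i$ for free. So if $v_i\ge1$, all $\lambda_i\ge1$, and (1) applies. If in addition $\prod\lambda_i\le m$, then
$$g(1,\dots,1)\le\sum\lambda_i\le\prod\lambda_i+n-1\le m+n-1, \tag{4}$$
and the inequality of Theorem 1 is proved. Thus the whole problem is reduced to the following statement.

**Proposition 3 (linear majorant).** There are $\lambda_1,\dots,\lambda_n$ with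
$$\lambda_i\ge v_i,\qquad\prod_{i=1}^n\lambda_i\le m,\qquad g(x)\le\sum_{i=1}^n\lambda_ix_i\quad\text{for all }x\in\mathbb R^n_{\ge0}.$$

Tangent planes of $g$ supply majorants. If $z$ is a point of the open orthant, then $f(z)>0$, so $g$ is differentiable there. For $x\in\mathbb R^n_{\ge0}$ the function $t\mapsto g(z+t(x-z))$ is concave on $[0,1]$, so it lies below its tangent line at $t=0$; at $t=1$ this reads
$$g(x)\le g(z)+\sum_i\partial_ig(z)(x_i-z_i)=\sum_i\partial_ig(z)\,x_i,$$
where the last step is Euler's identity $\sum z_i\partial_ig(z)=g(z)$. So $\lambda=\nabla g(z)$ is a linear majorant. The question is which $z$ makes $\prod\lambda_i\le m$.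

In the plane every $z$ works. Indeed, with $f=ax^2+2mxy+by^2$ the tangent plane at $(x,y)$ has $\lambda_1=(ax+my)/\sqrt f$ and $\lambda_2=(mx+by)/\sqrt f$, and
$$m f-(ax+my)(mx+by)=(m^2-ab)\,xy\ge0 .$$

This is misleading. The natural choice in general is $z=\mathbf 1=(1,\dots,1)$, the point where we want to estimate $g$. In dimension $3$ it can fail.

**Example (the tangent plane at $\mathbf 1$ is too steep).** For $T\ge1$ take the boxes with edge lengths
$$K_1=K_2:\ (T^2,T^{-1},T^{-1}),\qquad K_3:\ (T^{-2},T,T),$$
all of volume $1$. Expanding the permanent along the third row gives $2T^{-4}+2T^2+2T^2$, so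
$$m=\tfrac16\big(4T^2+2T^{-4}\big)\le T^2 .$$
Let $\ell_j$ be the $j$-th column sum: $\ell_1=2T^2+T^{-2}\le3T^2$, and $\ell_2=\ell_3=T+2T^{-1}\le3T$. Since $f(x)=\prod_j\sum_ia_{ij}x_i$, logarithmic differentiation gives $\lambda_i=\partial_ig(\mathbf1)=\frac{g(\mathbf1)}3\rho_i$ with $\rho_i=\sum_ja_{ij}/\ell_j$. Here $\rho_1=\rho_2\ge T^2/(3T^2)=\frac13$, $\rho_3\ge2T/(3T)=\frac23$, and $f(\mathbf1)=\ell_1\ell_2\ell_3\ge2T^4$. Therefore
$$\lambda_1\lambda_2\lambda_3=\frac{f(\mathbf1)}{27}\rho_1\rho_2\rho_3\ge\frac{2T^4}{27}\cdot\frac19\cdot\frac23=\frac{4T^4}{729},$$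
and this exceeds $T^2\ge m$ once $4T^2>729$, for instance for $T=14$.

So the point of tangency must be chosen with the product in mind. Let
$$C:=\inf_{x>0}\frac{f(x)}{x_1\cdots x_n}.$$
Any linear majorant satisfies $\lambda_i\ge v_i>0$, so we may put $x_i=1/\lambda_i$. Then $f(x)\le(\sum\lambda_ix_i)^n=n^n$, and $\prod x_i=1/\prod\lambda_i$, whence
$$C\le n^n\prod_i\lambda_i . \tag{5}$$
So no majorant has product below $C/n^n$. Equality in (5) means that the majorant touches $g$ at the point with coordinates $1/\lambda_i$ and that this point minimizes $f/\prod x_i$. This tells us where to take the tangent plane: at a minimizer of $f(x)/\prod x_i$. It also tells us what must be true for Proposition 3 to have a chance, namely $C\le n^nm$. For dilates, $f=(\sum\lambda_ix_i)^n$, and by the arithmetic–geometric mean inequality $C=n^n\prod\lambda_i=n^nm$. In the plane $f/(xy)=a\frac xy+2m+b\frac yx$, with minimum $C=2m+2\sqrt{ab}\le4m$ by (AF). The general case is next.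

## Gurvits' capacity inequality from Aleksandrov–Fenchel

**Lemma 4.** $C\le n^n\,m$.

The lemma compares the infimum of $f/(x_1\cdots x_n)$ with a single coefficient of $f$, the one at $x_1\cdots x_n$, which is $n!\,m$. The plan is to remove one variable at a time. We view $f$ as a polynomial in $x_n$ and keep only its linear coefficient, which is a polynomial in $n-1$ variables of the same kind, and then repeat. After $n-1$ removals only $m$ is left.

**Step 1: the intermediate polynomials.** We name what is left after each removal. For $1\le k\le n$ and $x\in\mathbb R^k_{>0}$ let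
$$W_k(x)=V\big((x_1K_1+\dots+x_kK_k)[k],K_{k+1},\dots,K_n\big),\qquad C_k=\inf_{x>0}\frac{W_k(x)}{x_1\cdots x_k}.$$
Then $W_n=f$, so $C_n=C$. Also $W_1(x_1)=V(x_1K_1,K_2,\dots,K_n)=x_1m$, so $C_1=m$.

**Step 2: $W_k$ as a polynomial in its last variable.** The aim is to see $W_{k-1}$ inside $W_k$. Let $2\le k\le n$, fix $x\in\mathbb R^{k-1}_{>0}$, and put $S=\sum_{i<k}x_iK_i$. Define
$$a_j=V(S[k-j],K_k[j],K_{k+1},\dots,K_n),\qquad0\le j\le k .$$
All bodies have interior points, so $a_j>0$. By multilinearity and symmetry, for $t>0$,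
$$W_k(x,t)=V\big((S+tK_k)[k],K_{k+1},\dots,K_n\big)=\sum_{j=0}^k\binom kja_jt^j, \tag{6}$$
and $a_1=V(S[k-1],K_k,\dots,K_n)=W_{k-1}(x)$.

**Step 3: bounding all coefficients by the first two.** We want an upper bound for (6) in terms of $a_0$ and $a_1$ only. For $1\le j\le k-1$ apply (AF) with $A=S$, $B=K_k$ and
$$\mathcal C=(S[k-j-1],K_k[j-1],K_{k+1},\dots,K_n),$$
which has $(k-2)+(n-k)=n-2$ entries. It says $a_j^2\ge a_{j-1}a_{j+1}$, that is, $a_{j+1}/a_j\le a_j/a_{j-1}$. So the ratios of consecutive terms are nonincreasing, each is at most $a_1/a_0$, and $a_j\le a_0(a_1/a_0)^j$ for $0\le j\le k$. Inserting this in (6) and using the binomial theorem,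
$$W_k(x,t)\le\sum_{j=0}^k\binom kja_0\Big(\frac{a_1t}{a_0}\Big)^j=a_0\Big(1+\frac{a_1t}{a_0}\Big)^k. \tag{7}$$

**Step 4: choosing $t$.** We now make the right side of (7), divided by $t$, small. With $u=a_1t/a_0$ we must minimize $(1+u)^k/u$; its logarithmic derivative $\frac k{1+u}-\frac1u$ vanishes at $u=\frac1{k-1}$. So take $t=\frac{a_0}{(k-1)a_1}$. Then $1+u=\frac k{k-1}$, and
$$C_k\le\frac{W_k(x,t)}{x_1\cdots x_{k-1}\,t}\le\frac{a_0\big(\frac k{k-1}\big)^k}{x_1\cdots x_{k-1}}\cdot\frac{(k-1)a_1}{a_0}=\frac{k^k}{(k-1)^{k-1}}\cdot\frac{W_{k-1}(x)}{x_1\cdots x_{k-1}}.$$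
The unwanted coefficient $a_0$ has canceled.

**Step 5: telescoping.** The last display holds for every $x\in\mathbb R^{k-1}_{>0}$, so taking the infimum over $x$ gives $C_k\le\frac{k^k}{(k-1)^{k-1}}C_{k-1}$. Multiplying over $k=2,\dots,n$,
$$C=C_n\le C_1\prod_{k=2}^n\frac{k^k}{(k-1)^{k-1}}=n^nC_1=n^nm.\qquad\square$$

## The tangent plane at the minimizer

We prove Proposition 3, and with it the inequality of Theorem 1.

**Step 1: the infimum $C$ is attained.** A tangent plane needs a point of tangency in the open orthant. The quotient $f(x)/\prod x_i$ is $0$-homogeneous, so its infimum over $x>0$ equals the infimum of $f$ over $H=\{x>0:\prod x_i=1\}$. By (3), $f(x)\ge(\sum v_ix_i)^n$. For every $c$ the set $\{x\in H:\sum v_ix_i\le c\}$ is compact, because its points have coordinates $x_i\le c/v_i$ bounded above and hence, their product being $1$, bounded away from $0$. Take any $x^0\in H$ and $c=g(x^0)$. Points of $H$ outside the corresponding compact set have $f(x)>c^n=f(x^0)$, while $x^0$ lies in the set, since $\sum v_ix_i^0\le g(x^0)=c$.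 So the minimum of the continuous function $f$ over this compact set is its minimum over $H$. Let $x^*>0$ be a minimizer.

**Step 2: the slopes at $x^*$.** We compute the tangent plane from the first-order condition. The point $x^*$ minimizes $\log f(x)-\sum\log x_i$ on the open orthant, so $\partial_if(x^*)/f(x^*)=1/x_i^*$. Since $\partial_ig=\frac1n\,g\,\partial_if/f$, the numbers $\lambda_i:=\partial_ig(x^*)$ are
$$\lambda_i=\frac{g(x^*)}{n\,x_i^*}. \tag{8}$$
In particular $\sum\lambda_ix_i^*=g(x^*)$.

**Step 3: the three properties.** As $g$ is concave on $\mathbb R^n_{\ge0}$ and differentiable at $x^*$,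
$$g(x)\le g(x^*)+\sum\lambda_i(x_i-x_i^*)=\sum\lambda_ix_i\qquad(x\in\mathbb R^n_{\ge0}).$$
Putting $x=e_i$ gives $v_i\le\lambda_i$. Finally (8) and Lemma 4 give
$$\prod_i\lambda_i=\frac{g(x^*)^n}{n^n\prod x_i^*}=\frac{f(x^*)}{n^n\prod x_i^*}=\frac C{n^n}\le m .$$
This proves Proposition 3. $\square$

**Example.** Let $n=2$, $K_1=[0,T]\times[0,T^{-1}]$ and $K_2=[0,T^{-1}]\times[0,T]$. Then $f=x^2+2mxy+y^2$ with $m=\frac12(T^2+T^{-2})$. The quotient $f/(xy)$ is minimal at $x=y$, with $C=2m+2$, so $\lambda_1=\lambda_2=\sqrt{(m+1)/2}$ and $\prod\lambda_i=\frac{m+1}2$. This is strictly less than $m$ when $T\ne1$.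

**Proof of the inequality of Theorem 1.** If $\mathrm{Vol}(K_i)\ge1$, then $v_i\ge1$, so Proposition 3 gives $\lambda_i\ge1$ and $\prod\lambda_i\le m$. Now (4) reads $g(\mathbf1)\le\sum\lambda_i\le\prod\lambda_i+n-1\le m+n-1$, and the $n$-th power is the claim. Note also that $m\ge\prod\lambda_i\ge1$. $\square$

## Equality: when the tangent plane meets $g$ along a segment

One direction is a computation. If, up to relabeling and translations, $K_1=mK$ and $K_2=\dots=K_n=K$ with $\mathrm{Vol}(K)=1$, then $V(mK,K,\dots,K)=m$, and the sum is a translate of $(m+n-1)K$, of volume $(m+n-1)^n$.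

For the converse, let $\mathrm{Vol}(K_i)\ge1$ and $g(\mathbf1)=m+n-1$, and let $\lambda$ and $x^*$ be as in the previous section.

**Step 1: the slopes.** Equality at both ends of (4) forces equality throughout. So $g(\mathbf1)=\sum\lambda_i$, equality holds in (1), and $\prod\lambda_i=m$. Equality in (1) means that at most one $\lambda_i$ exceeds $1$. After relabeling,
$$\lambda_1=m,\qquad\lambda_2=\dots=\lambda_n=1 .$$

**Step 2: a tool for equality in the repeated Brunn–Minkowski inequality.** We shall twice meet bodies whose sum has the least volume (BM) allows, so we record what follows. Let $B_1,\dots,B_r$ be convex bodies with interior points and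
$$\mathrm{Vol}(B_1+\dots+B_r)^{1/n}=\sum_l\mathrm{Vol}(B_l)^{1/n}.$$
Then the $B_l$ are pairwise homothetic. Indeed, for $i\ne j$, adding the other bodies to $B_i+B_j$ one at a time gives
$$\mathrm{Vol}(B_1+\dots+B_r)^{1/n}\ge\mathrm{Vol}(B_i+B_j)^{1/n}+\sum_{l\ne i,j}\mathrm{Vol}(B_l)^{1/n}\ge\sum_l\mathrm{Vol}(B_l)^{1/n}.$$
Both ends are equal, so equality holds in (BM) for $B_i$ and $B_j$, and they are homothetic.

**Step 3: the case $m=1$.** Here $g(\mathbf1)=n$, and (3) gives $n=g(\mathbf1)\ge\sum v_i\ge n$. So all $v_i=1$, and Step 2 shows that the $K_i$ are pairwise homothetic. Homothetic bodies of equal volume are translates, so all $K_i$ are translates of one body $K$ of volume $1$. This is the stated form with $m=1$.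

**Step 4: the case $m>1$; a segment on which $g$ is affine.** We find a second point where $g$ meets its majorant. Let $L(x)=mx_1+x_2+\dots+x_n$, so $g\le L$ on $\mathbb R^n_{\ge0}$. By Step 1, $g(\mathbf1)=L(\mathbf1)$, and $g(x^*)=L(x^*)$ by tangency. By (8), $x_i^*$ is proportional to $1/\lambda_i$, so $x^*$ is a positive multiple of
$$y=\big(\tfrac1m,1,\dots,1\big),$$
and by homogeneity $g(y)=L(y)$. As $m>1$, $y\ne\mathbf1$. On the segment $[y,\mathbf1]$ the concave function $g$ lies above its chord, which is $L$, and also $g\le L$. So $g=L$ on $[y,\mathbf1]$.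

**Step 5: a homothety.** We translate this into geometry. Let $P=K_1$ and $Q=K_2+\dots+K_n$; both have interior points. The points $\mathbf1$ and $y$ correspond to the bodies $P+Q$ and $\frac1mP+Q$, and the midpoint of the segment corresponds to the half-sum of these two bodies. That $g$ is affine on the segment means equality in (BM) for $P+Q$ and $\frac1mP+Q$ with $t=\frac12$. So there are $c>0$ and $\tau\in\mathbb R^n$ with
$$P+Q=c\big(\tfrac1mP+Q\big)+\tau,\qquad\text{i.e.}\qquad\big(1-\tfrac cm\big)h_P=(c-1)h_Q+\langle\tau,\cdot\rangle. \tag{9}$$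

**Step 6: $Q$ is homothetic to $P$.** We would like to divide (9) by $c-1$, with both coefficients positive. So we exclude the other values of $c$.

- If $c\le1$, then (9) says that the body $(1-\frac cm)P+(1-c)Q$ has support function $\langle\tau,\cdot\rangle$, so it is a point. But $1-\frac cm>0$ because $c\le1<m$, and $P$ has interior points, so this is impossible.
- If $c\ge m$, then (9) says that the body $(c-1)Q+(\frac cm-1)P$ has support function $-\langle\tau,\cdot\rangle$, so it is a point. But $c-1>0$, and $Q$ has interior points, so this is impossible.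

Hence $1<c<m$. Then (9) gives $h_Q=r\,h_P-\frac1{c-1}\langle\tau,\cdot\rangle$ with $r=(1-\frac cm)/(c-1)>0$, so $Q$ is a translate of $rP$.

**Step 7: the sizes.** We determine $v_1$ and $r$. For $p,q\ge0$ the body $pP+qQ$ is a translate of $(p+rq)P$, so $g(p,q,\dots,q)=v_1(p+rq)$. At $(p,q)=(1,1)$ and $(\frac1m,1)$ this equals $L(p,q,\dots,q)=mp+(n-1)q$, that is,
$$v_1(1+r)=m+n-1,\qquad v_1\big(\tfrac1m+r\big)=n .$$
Subtracting, $v_1(1-\frac1m)=m-1$, so $v_1=m$. Then $v_1r=n-1$, which says $\mathrm{Vol}(Q)^{1/n}=n-1$.

**Step 8: the remaining bodies.** By (BM),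
$$n-1=\mathrm{Vol}(K_2+\dots+K_n)^{1/n}\ge\sum_{i\ge2}v_i\ge n-1 .$$
So $v_i=1$ for $i\ge2$, and by Step 2 the bodies $K_2,\dots,K_n$ are pairwise homothetic. Having volume $1$, they are translates of one body $K$ (for $n=2$ there is only one body, and nothing to check). Then $Q$ is a translate of $(n-1)K$. The body $K_1=P$ is homothetic to $Q$, hence to $K$, and has volume $m^n$, so it is a translate of $mK$. This completes the proof of Theorem 1. $\square$

## Repeated bodies, weights, and other coefficients

Nothing in Proposition 3 requires the bodies to be different, and nothing requires us to evaluate at $\mathbf1$. Theorem 2 comes from using this freedom. Let the data be as in Theorem 2.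

**Step 1: one slope for each body.** We first obtain a majorant in $k$ variables. Apply Proposition 3 to the list of $n$ bodies in which $L_i$ occurs $d_i$ times. Its mixed volume is $m$. We get numbers $\lambda_{is}$, $1\le s\le d_i$, with $\lambda_{is}\ge\mathrm{Vol}(L_i)^{1/n}\ge w_i$, $\prod_{i,s}\lambda_{is}\le m$, and
$$\mathrm{Vol}\Big(\sum_{i,s}z_{is}L_i\Big)^{1/n}\le\sum_{i,s}\lambda_{is}z_{is}\qquad\text{for all }z\ge0 .$$
Let $\lambda_i=\min_s\lambda_{is}$. The left side depends only on the sums $\sum_sz_{is}$, so for each $i$ we may put the whole weight $x_i$ on an index $s$ at which the minimum is attained, and $0$ on the others. This gives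
$$\mathrm{Vol}\Big(\sum_ix_iL_i\Big)^{1/n}\le\sum_i\lambda_ix_i,\qquad\lambda_i\ge w_i,\qquad\prod_i\lambda_i^{d_i}\le\prod_{i,s}\lambda_{is}\le m. \tag{10}$$

**Step 2: maximizing over the admissible slopes.** We do not know the $\lambda_i$, only the constraints in (10), so we find the worst case. Write $\lambda_i=w_ie^{s_i/d_i}$. Then $\lambda_i\ge w_i$ means $s_i\ge0$, and $\prod\lambda_i^{d_i}=e^{\sum s_i}\prod w_i^{d_i}\le m$ means $\sum s_i\le\log M$. In particular $\log M\ge0$, so $M\ge1$. The function
$$s\mapsto\sum_iw_ix_ie^{s_i/d_i}$$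
is convex, since $w_ix_i\ge0$. The simplex $\{s\ge0,\ \sum s_i\le\log M\}$ is the convex hull of $0$ and the points $(\log M)e_i$, so on it the function is at most its maximum over these points. The value at $0$ is $\sum_lw_lx_l$, and the value at $(\log M)e_i$ is $\sum_lw_lx_l+w_ix_i(M^{1/d_i}-1)$, which is no smaller. Hence
$$\sum_i\lambda_ix_i\le\sum_iw_ix_i+\max_iw_ix_i\big(M^{1/d_i}-1\big),$$
and with (10) this is the inequality of Theorem 2. For $k=n$ and $d_i=w_i=x_i=1$ this step gives again the bound $\sum\lambda_i\le m+n-1$ used in (4).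

**Step 3: sharpness.** We show that the bound is attained for all given $d_i,w_i,x$ and all $M\ge1$. Let $\mathrm{Vol}(K)=1$, and let $i_0$ be an index at which the maximum is attained. Put $L_i=w_iK$ for $i\ne i_0$ and $L_{i_0}=M^{1/d_{i_0}}w_{i_0}K$. Then $\mathrm{Vol}(L_i)\ge w_i^n$ for all $i$. By multilinearity the mixed volume $V(L_1[d_1],\dots,L_k[d_k])$ is $\big(M^{1/d_{i_0}}\big)^{d_{i_0}}\prod_iw_i^{d_i}=M\prod_iw_i^{d_i}$, as required. Since all bodies are dilates of $K$,
$$\mathrm{Vol}\Big(\sum_ix_iL_i\Big)^{1/n}=\sum_iw_ix_i+w_{i_0}x_{i_0}\big(M^{1/d_{i_0}}-1\big),$$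
which is the right side of the inequality. This proves Theorem 2. $\square$
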